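\title{Absolutely nonmeasurable sets in uncountable groups}

\begin{abstract}
We show in ZFC that every uncountable group $G$ contains a set that is nonmeasurable with respect to every nonzero $\sigma$-finite measure on $G$ that is quasi-invariant under left translations, whatever invariant $\sigma$-algebra the measure is defined on. For a group of cardinality $\aleph_1$ we build a countable partition into sets whose distinct translates have countable intersection, and we encode the whole partition in a single set by means of finite patterns along the cosets of a countably infinite subgroup. The result extends to free actions of uncountable groups, and examples show that neither $\sigma$-finiteness nor freeness can be dropped.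
\end{abstract}

\section{The problem and the simplest cases}\label{sec:intro}

Let a group $G$ act on a set $E$. A measure $\mu$ on $E$ is \emph{$G$-quasi-invariant} if its domain $\operatorname{dom}(\mu)$ is a $G$-invariant $\sigma$-algebra of subsets of $E$, that is, $gY\in\operatorname{dom}(\mu)$ whenever $g\in G$ and $Y\in\operatorname{dom}(\mu)$, and if
\[
\mu(Y)=0\iff\mu(gY)=0\qquad(g\in G,\ Y\in\operatorname{dom}(\mu)).
\]
A $G$-invariant measure, one with $\mu(gY)=\mu(Y)$ throughout, is a special case. A set $X\subset E$ is \emph{nonmeasurable} with respect to $\mu$ if it does not belong to the domain of the completion of $\mu$. When $G$ acts on itself by left translations, we write $M(G)$ for the class of all nonzero $\sigma$-finite $G$-quasi-invariant measures on $G$, and we call $X\subset G$ \emph{absolutely nonmeasurable} with respect to $M(G)$ if it is nonmeasurable with respect to every $\mu\in M(G)$.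

The domain of $\mu$ is not prescribed: different members of $M(G)$ live on different invariant $\sigma$-algebras, and one is free to tailor both the $\sigma$-algebra and the measure to the given set $X$. An absolutely nonmeasurable set is one for which every such attempt fails, so the obstruction must lie in the position of $X$ relative to its own translates. Such sets are known to exist in every uncountable commutative group and, more generally, in every uncountable solvable group. The question whether they exist in \emph{every} uncountable group is posed in \cite{thick}. We answer it affirmatively.

\begin{theorem}\label{thm:main}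
Every uncountable group $G$ contains a set $X$ that is absolutely nonmeasurable with respect to $M(G)$. Consequently, a group $G$ contains such a set if and only if $G$ is uncountable.
\end{theorem}

We work in ZFC. \emph{Countable} means finite or countably infinite, and $\mathbb N=\{0,1,2,\dots\}$. We write $\omega_1$ for the set of countable ordinals; it has cardinality $\aleph_1$, and each $\beta<\omega_1$ has only countably many predecessors. Every uncountable set has a subset of cardinality $\aleph_1$. A countable set generates a countable subgroup, and a set of cardinality $\aleph_1$ generates a subgroup of cardinality $\aleph_1$, since the elements of the subgroup are finite words in the generators and their inverses.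

Two families of measures show how easily a set can be made measurable.

\begin{example}[Countable groups]\label{ex:countable}
Let $G$ be countable, let $E\ne\emptyset$, and let $O\subset E$ be an orbit. Then $\mu(Y)=|Y\cap O|$ is a nonzero measure on all subsets of $E$. It is $G$-invariant because $gY\cap O=g(Y\cap O)$, and it is $\sigma$-finite because $E$ is the union of the null set $E\setminus O$ and the countably many points of $O$. So every subset of $E$ is measurable. For $E=G$ this is the counting measure.
\end{example}

\begin{example}[Two-valued measures]\label{ex:twovalued}
Let $\mathcal J$ be a $G$-invariant family of subsets of $E$ that contains $\emptyset$, is closed under subsets and countable unions, and does not contain $E$. The sets $Y$ with $Y\in\mathcal J$ or $E\setminus Y\in\mathcal J$ form a $G$-invariant $\sigma$-algebra. Put $\mu_{\mathcal J}(Y)=0$ in the first case and $\mu_{\mathcal J}(Y)=1$ in the second; the cases exclude each other since $E\notin\mathcal J$. For the same reason two disjoint sets cannot both have complement in $\mathcal J$. Hence in a disjoint sequence either all terms lie in $\mathcal J$, and so does the union, or exactly one term has measure $1$, and then so does the union. Thus $\mu_{\mathcal J}$ is a $G$-invariant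 probability measure.
\end{example}

Let $X\subset G$, and suppose that no countable family of translates of $X$ covers $G$. The sets that are covered by countably many translates of $X$ form a family $\mathcal J$ as in Example~\ref{ex:twovalued}, and $X$ is $\mu_{\mathcal J}$-null. An absolutely nonmeasurable set is therefore large: countably many of its translates cover $G$, and the same holds for its complement. In particular a subgroup of uncountable index is never absolutely nonmeasurable. Neither is a subgroup $H$ of countable index: on the $\sigma$-algebra of unions of left cosets $gH$, the number of cosets contained in a set defines a member of $M(G)$.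

The last example marks the difference from the classical Vitali argument. There a set has countably many translates that cover a set of positive measure, so it is not null, and infinitely many disjoint translates inside a set of finite measure, which is impossible because translates have \emph{equal} measure. Under quasi-invariance, translates share only the property of being null or not, and countably many disjoint non-null sets fit comfortably into a $\sigma$-finite measure space. Uncountably many do not, and this is the only constraint available. One is thus led to look for a set of which countably many translates cover $G$ while uncountably many translates are essentially disjoint. We shall see that this is easy when $G$ is a product $C\times K$ with $C$ countably infinite and $|K|=\aleph_1$ (Example~\ref{ex:product}). A general group, for instance a simple one, has no such decomposition, and for transitive actions of uncountable groups the analogue of Theorem~\ref{thm:main} can fail (Example~\ref{ex:finitary}). So the answer is not forced by soft considerations.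

The proof has four steps. Section~\ref{sec:pairs} replaces a measure by its ideal of null sets. Section~\ref{sec:thin} partitions a group of cardinality $\aleph_1$ into countably many sets that cannot all be measurable. Section~\ref{sec:coding}, the heart of the paper, constructs one set $X$ such that all pieces of such a partition lie in the $\sigma$-algebra generated by countably many translates of $X$. Section~\ref{sec:free} transfers the result to arbitrary uncountable groups and, at no extra cost, to their free actions (Theorem~\ref{thm:free}), where we also count the sets obtained. Section~\ref{sec:sharp} tests the hypotheses.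

\section{Null ideals and the countable chain condition}\label{sec:pairs}

The definition of quasi-invariance refers only to null sets, and we have just argued that $\sigma$-finiteness can enter only through a bound on disjoint families of non-null sets. The following definition keeps exactly this information. It has a practical advantage as well: it passes without any loss to invariant sub-$\sigma$-algebras and to equivariant images, where the $\sigma$-finiteness of a measure may be lost.

\begin{definition}\label{def:pair}
Let $G$ act on $E$. A \emph{ccc $G$-pair} on $E$ is a pair $(\mathcal A,\mathcal I)$ such that
\begin{enumerate}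
\item[(P1)] $\mathcal A$ is a $G$-invariant $\sigma$-algebra of subsets of $E$;
\item[(P2)] $\mathcal I$ is a proper $G$-invariant $\sigma$-ideal of $\mathcal A$: it is a $G$-invariant subfamily of $\mathcal A$ that contains $\emptyset$, is closed under countable unions, contains every $Y\in\mathcal A$ that is a subset of a member of $\mathcal I$, and does not contain $E$;
\item[(P3)] the \emph{countable chain condition} holds: $\mathcal A\setminus\mathcal I$ contains no uncountable family of pairwise disjoint sets.
\end{enumerate}
A set $X\subset E$ is \emph{$G$-singular} if $X\notin\mathcal A$ for every ccc $G$-pair $(\mathcal A,\mathcal I)$ on $E$.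
\end{definition}

For $E\neq\emptyset$ the smallest ccc $G$-pair is $(\{\emptyset,E\},\{\emptyset\})$, so $\emptyset$ and $E$ are never $G$-singular. If $H$ is a subgroup of $G$, every ccc $G$-pair is a ccc $H$-pair, so every $H$-singular subset of $E$ is $G$-singular.

Recall that $Y$ lies in the domain of the completion $\bar\mu$ of $\mu$ if and only if there are $B\subset Y\subset B'$ with $B,B'\in\operatorname{dom}(\mu)$ and $\mu(B'\setminus B)=0$, and that $\bar\mu(Y)=\mu(B)$ in this case.

\begin{lemma}\label{lem:measure}
Let $\mu$ be a nonzero $\sigma$-finite $G$-quasi-invariant measure on $E$. Then $\mathcal A=\operatorname{dom}(\bar\mu)$ and $\mathcal I=\{Y\in\mathcal A:\bar\mu(Y)=0\}$ form a ccc $G$-pair. Hence a $G$-singular set is nonmeasurable with respect to every such $\mu$.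
\end{lemma}

\begin{proof}
Let $Y\in\mathcal A$, with $B\subset Y\subset B'$ as above, and let $g\in G$. Then $gB\subset gY\subset gB'$, and $gB'\setminus gB=g(B'\setminus B)$ is $\mu$-null by quasi-invariance. So $gY\in\mathcal A$ and $\bar\mu(gY)=\mu(gB)$. If $Y\in\mathcal I$, then $\mu(B)=0$, hence $\mu(gB)=0$ and $gY\in\mathcal I$. Subadditivity and monotonicity of $\bar\mu$ give the closure properties in (P2), and $E\notin\mathcal I$ because $\mu\neq0$.

For (P3), write $E=\bigcup_nE_n$ with $\mu(E_n)<\infty$, and suppose that $\mathcal A\setminus\mathcal I$ contains an uncountable disjoint family. For each member $Y$ there are $n$ and $m\ge1$ with $\bar\mu(Y\cap E_n)>1/m$, for otherwise $Y=\bigcup_n(Y\cap E_n)$ would be null. There are countably many pairs $(n,m)$, so one pair serves infinitely many members, and any $k$ of these give $\mu(E_n)>k/m$. This contradicts $\mu(E_n)<\infty$.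
\end{proof}

The families that we can construct will be disjoint only up to small sets. For families of size $\aleph_1$ this costs nothing, because each member has only countably many predecessors to be removed.

\begin{lemma}\label{lem:almost}
Let $(\mathcal A,\mathcal I)$ be a ccc $G$-pair, and let $Y_\alpha\in\mathcal A$ $(\alpha<\omega_1)$ satisfy $Y_\alpha\cap Y_\beta\in\mathcal I$ whenever $\alpha\ne\beta$. Then $Y_\alpha\in\mathcal I$ for some $\alpha$.
\end{lemma}

\begin{proof}
The sets $Z_\alpha=Y_\alpha\setminus\bigcup_{\beta<\alpha}Y_\beta$ are pairwise disjoint, and they belong to $\mathcal A$ because the unions are countable. If no $Z_\alpha$ were in $\mathcal I$, all of them would be nonempty, hence distinct, and they would violate (P3). So $Z_\alpha\in\mathcal I$ for some $\alpha$, and then $Y_\alpha=Z_\alpha\cup\bigcup_{\beta<\alpha}(Y_\alpha\cap Y_\beta)$ is a countable union of members of $\mathcal I$.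
\end{proof}

To apply the lemma we need small sets that lie in $\mathcal I$ for every pair at once. In an uncountable group the countable sets play this part.

\begin{lemma}\label{lem:countable}
Let $G$ be an uncountable group and $(\mathcal A,\mathcal I)$ a ccc $G$-pair on $G$. Every countable set $Y\in\mathcal A$ belongs to $\mathcal I$.
\end{lemma}

\begin{proof}
If $gy=g'y'$ with $y,y'\in Y$, then $g=g'y'y^{-1}\in g'YY^{-1}$. By recursion on $\alpha<\omega_1$ choose $g_\alpha\notin\bigcup_{\beta<\alpha}g_\beta YY^{-1}$; this is possible because the excluded set is countable and $G$ is not. The sets $g_\alpha Y\in\mathcal A$ are then pairwise disjoint. By Lemma~\ref{lem:almost} some $g_\alpha Y$ lies in $\mathcal I$, and $Y\in\mathcal I$ by invariance.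
\end{proof}

Call $Y\subset G$ \emph{thin} if there are $a_\alpha\in G$ $(\alpha<\omega_1)$ such that $a_\alpha Y\cap a_\beta Y$ is countable whenever $\alpha\ne\beta$. Thinness is a purely combinatorial property, and it forces a measurable set to be null.

\begin{corollary}\label{cor:thin}
Let $G$ be an uncountable group and $(\mathcal A,\mathcal I)$ a ccc $G$-pair on $G$. Every thin set $Y\in\mathcal A$ belongs to $\mathcal I$. Hence, if $G$ is the union of countably many thin sets, then $\mathcal A$ does not contain all of them.
\end{corollary}

\begin{proof}
The sets $a_\alpha Y\cap a_\beta Y$ $(\alpha\neq\beta)$ lie in $\mathcal A$ and are countable, so they lie in $\mathcal I$ by Lemma~\ref{lem:countable}. By Lemma~\ref{lem:almost} some $a_\alpha Y$ lies in $\mathcal I$, and so does $Y$. If countably many thin members of $\mathcal A$ covered $G$, we would get $G\in\mathcal I$, contrary to (P2).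
\end{proof}

\section{Thin sets in groups of cardinality $\aleph_1$}\label{sec:thin}

Let $|G|=\aleph_1$. To make $aY\cap bY$ countable we must prevent $a^{-1}z$ and $b^{-1}z$ from both lying in $Y$, for all but countably many $z$. We want one set $Y$ that does this for all pairs $a\ne b$. The way to organize this is to exhaust $G$ by countable subgroups and, at points $z$ that appear at a given stage, to take care only of the countably many $a,b$ that appeared earlier.

A \emph{filtration} of $G$ is a strictly increasing chain $(G_\beta)_{\beta<\omega_1}$ of countable subgroups with union $G$ such that $G_\gamma=\bigcup_{\beta<\gamma}G_\beta$ for every limit ordinal $\gamma<\omega_1$. Any countable subgroup $G_0$ is the first term of a filtration: enumerate $G=\{g_\beta:\beta<\omega_1\}$, let $G_{\beta+1}$ be generated by $G_\beta$, $g_\beta$ and one element outside $G_\beta$, and take unions at limit stages. Put $L_\beta=G_{\beta+1}\setminus G_\beta$. The \emph{blocks} of the filtration are the subgroup $G_0$ and the right cosets $G_\beta z$ with $\beta<\omega_1$ and $z\in L_\beta$.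

\begin{lemma}\label{lem:blocks}
Let $(G_\beta)_{\beta<\omega_1}$ be a filtration of $G$.
\begin{enumerate}
\item[(a)] The blocks are countable and partition $G$. Each block is a union of right cosets of $G_0$, and each $L_\beta$ is a nonempty union of blocks.
\item[(b)] If $a,b\in G_\gamma$ and $z\notin G_\gamma$, then $a^{-1}z$ and $b^{-1}z$ lie in the same block.
\item[(c)] If $Y\subset G$ meets every block in at most one point, then $aY\cap bY$ is countable whenever $a\neq b$. In particular $Y$ is thin.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $z\notin G_0$, the least $\gamma$ with $z\in G_\gamma$ is not $0$ and is not a limit ordinal, so $\gamma=\beta+1$ and $z\in L_\beta$; this $\beta$ is determined by $z$. Thus $G$ is the disjoint union of $G_0$ and the sets $L_\beta$, which are nonempty since the chain is strictly increasing. If $z\in L_\beta$ and $h\in G_\beta$, then $hz\in G_{\beta+1}$, and $hz\notin G_\beta$ since $z\notin G_\beta$. So $L_\beta$ is partitioned by the cosets $G_\beta z$ with $z\in L_\beta$. If $y\in G_\beta z$, then $G_0y\subset G_\beta y=G_\beta z$.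

(b) We have $z\in L_\beta$ for some $\beta$, and $\beta\ge\gamma$, since otherwise $z\in G_{\beta+1}\subset G_\gamma$. Hence $a,b\in G_\beta$, and both points lie in the block $G_\beta z$.

(c) Choose $\gamma$ with $a,b\in G_\gamma$. If $z\in aY\cap bY$ and $z\notin G_\gamma$, then $a^{-1}z\ne b^{-1}z$ are two points of $Y$ in one block, by (b). So $aY\cap bY\subset G_\gamma$. For thinness take any $\aleph_1$ distinct elements $a_\alpha$.
\end{proof}

\begin{example}\label{ex:finitesets}
Let $K$ be the group of finite subsets of $\omega_1$ under symmetric difference, and let $K_\beta$ consist of the finite sets of ordinals below $\beta$. This is a filtration with $K_0=\{\emptyset\}$, and $K_{\beta+1}\setminus K_\beta$, the family of sets with largest element $\beta$, is a single block. Part (b) says that adding $a$ or $b$ to $z$ does not change the largest element of $z$ when that element exceeds all elements of $a$ and $b$.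
\end{example}

Since blocks are countable, there is a function $f\colon G\to\mathbb N$ that is injective on each block. Its fibers $Y_n=f^{-1}(n)$ are thin by Lemma~\ref{lem:blocks}(c). The array $(aY_n)$ with $a\in G$, $n\in\mathbb N$ is a matrix of Ulam type: for fixed $a$ the countably many sets $aY_n$ cover $G$, and for fixed $n$ the uncountably many sets $aY_n$ have pairwise countable intersections. By Corollary~\ref{cor:thin}, no ccc $G$-pair contains all $Y_n$. This is not yet what we want, because the index $n$ with $Y_n\notin\mathcal A$ may depend on the pair. In fact no $Y_n$ is singular: by Lemma~\ref{lem:obstruction} below, countably many translates of $Y_n$ do not cover $G$, so $Y_n$ is null for a two-valued measure as in Example~\ref{ex:twovalued}. We need a single set that carries all of $f$. In a product, the graph of $f$ does.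

\begin{example}\label{ex:product}
Let $G=C\times K$ with $C$ countably infinite and $|K|=\aleph_1$. Fix a filtration $(K_\beta)$ of $K$ and a function $f\colon K\to C$ that is injective on each block of $K$, and let $X=\{(f(k),k):k\in K\}$. The translates $(c,1)X$, $c\in C$, cover $G$, because $(d,k)=(df(k)^{-1},1)(f(k),k)$. For $a\in K$ we have $(1,a)X=\{(f(a^{-1}k),k):k\in K\}$. So for $a\ne b$ the points of $(1,a)X\cap(1,b)X$ correspond to the $k$ with $f(a^{-1}k)=f(b^{-1}k)$, and by Lemma~\ref{lem:blocks}(b) these $k$ lie in $K_\gamma$ as soon as $a,b\in K_\gamma$. Thus $X$ is thin. If $X\in\mathcal A$ for a ccc $G$-pair, then $X\in\mathcal I$ by Corollary~\ref{cor:thin}, hence $G=\bigcup_{c\in C}(c,1)X\in\mathcal I$, which is false. So $X$ is $G$-singular.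
\end{example}

The example uses the factor $K$ to single out an uncountable family of translates, and the factor $C$ to record the value of $f$. In a general group no such family is given, and Lemma~\ref{lem:blocks}(c) controls all translates at once. That much cannot be asked of a set whose translates are to cover $G$.

\begin{lemma}\label{lem:obstruction}
Let $G$ be uncountable and let countably many translates of $X\subset G$ cover $G$. Then $X\cap eX$ is uncountable for some $e\ne1$.
\end{lemma}

\begin{proof}
Let $C$ be the countable subgroup generated by the translating elements, so that $CX=G$ and $X$ meets every right coset of $C$. Let $H$ be a countable subgroup properly containing $C$. Each right coset $Hz$ contains at least two right cosets of $C$, hence points $x\ne x'$ of $X$; then $e=x'x^{-1}\in H\setminus\{1\}$ and $x'\in X\cap eX$. There are uncountably many cosets $Hz$ and countably many $e\in H$, so one $e$ occurs for uncountably many cosets.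
\end{proof}

\section{Coding a countable partition in one set}\label{sec:coding}

We give up the requirement that $X$ itself be thin. An invariant $\sigma$-algebra that contains $X$ contains every set obtained from countably many translates of $X$ by complements and intersections, and it suffices to find countably many thin sets covering $G$ among these.

Fix a countable subgroup $C$ of $G$. For $X\subset G$ and $g\in G$, the \emph{pattern} of $X$ at $g$ is the set
\[
\pi(g)=\{c\in C: cg\in X\}\subset C;
\]
it is the trace of $X$ on the coset $Cg$, seen from the base point $g$. Since $cg\in X$ means $g\in c^{-1}X$, the fiber of $\pi$ over a set $P\subset C$ is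
\begin{equation}\label{eq:fiber}
\pi^{-1}(P)=\bigcap_{c\in P}c^{-1}X\ \cap\bigcap_{c\in C\setminus P}\bigl(G\setminus c^{-1}X\bigr).
\end{equation}
As $C$ is countable, every fiber lies in the $\sigma$-algebra generated by the translates $cX$, $c\in C$. So $\pi$ can replace the function $f$ of Section~\ref{sec:thin}, provided we choose $X$ so that $\pi$ takes only countably many values and is injective on each block. A finite $C$ admits only finitely many patterns, too few to separate the points of an infinite block, so $C$ will be infinite.

The values of $\pi$ cannot be prescribed freely. For $d\in C$ we have $c\in\pi(dg)\iff cdg\in X\iff cd\in\pi(g)$, that is,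
\begin{equation}\label{eq:equiv}
\pi(dg)=\pi(g)d^{-1}\qquad(d\in C,\ g\in G).
\end{equation}
What is free is one value per coset: if $y$ represents the coset $Cy$ and $F\subset C$ is arbitrary, then setting $X\cap Cy=Fy$ gives $\pi(y)=F$, and by \eqref{eq:equiv} the patterns along $Cy$ are the right translates of $F$. So $\pi$ is injective on $Cy$ exactly when $Fd\ne F$ for all $d\ne1$, and two cosets have no pattern in common exactly when their sets $F$ are not right translates of each other. A block of a filtration with $G_0=C$ consists of countably many cosets of $C$, so a countable supply of such sets $F$ is enough, and it can be reused in every block.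

\begin{example}\label{ex:cyclic}
Suppose that $G$ has an element $t$ of infinite order. Take $C=\langle t\rangle$ and $F_i=\{1,t,\dots,t^i\}$ for $i\in\mathbb N$. Number the cosets of $C$ within each block by distinct indices, and let $X$ meet a coset $Cy$ of index $i$ in the run $F_iy=\{y,ty,\dots,t^iy\}$. At $g=t^ky$ the pattern is $\pi(g)=\{t^{-k},\dots,t^{i-k}\}$. Its cardinality reveals $i$, hence the coset within the block, and its least exponent reveals $k$, hence the position of $g$ in the coset. The fiber over $F_i$ is the set of first points of runs of length $i+1$, and finitely many translates suffice to describe it: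
\[
\pi^{-1}(F_i)=\bigl(X\cap t^{-1}X\cap\dots\cap t^{-i}X\bigr)\setminus\bigl(tX\cup t^{-(i+1)}X\bigr).
\]
For $i=0$ this is the set $X\setminus(tX\cup t^{-1}X)$ of isolated points. Each $\pi^{-1}(F_i)$ meets a block at most once, so it is thin when $|G|=\aleph_1$, and the translates $t^k\pi^{-1}(F_i)$ cover $G$.
\end{example}

In a torsion group a finite set may have symmetries: if every element has order at most $2$, then $\{a,b\}a^{-1}b=\{a,b\}$ for every two-element set. Sets of prime cardinality leave very little room for this.

\begin{lemma}\label{lem:patterns}
Let $C$ be an infinite group. There are finite sets $F_0,F_1,\dots\subset C$ of pairwise different cardinalities such that $F_id\neq F_i$ for all $i$ and all $d\in C\setminus\{1\}$.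
\end{lemma}

\begin{proof}
It suffices to find, for each odd prime $q$, a set $F$ of cardinality $q$ whose stabilizer $S=\{d\in C:Fd=F\}$ is trivial. Choose $F'\subset C$ of cardinality $q-1\ge2$ containing $1$ and some $x\ne1$. Since $C$ is infinite, there is $w\notin F'\cup x^{-1}F'$. Put $F=F'\cup\{w\}$. Then $x,w\in F$, while $xw\ne w$ and $xw\notin F'$, so $xw\notin F$ and $F$ is not a subgroup. Now $S$ is a subgroup with $FS=F$, so $F$ is a disjoint union of left cosets of $S$, and $|S|$ divides $q$. If $|S|=q$, then $F$ is a single coset, and this coset is $S$ since $1\in F$; but $F$ is not a subgroup. Hence $|S|=1$.
\end{proof}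

\begin{proposition}\label{prop:aleph1}
Let $|G|=\aleph_1$. Fix a filtration $(G_\beta)_{\beta<\omega_1}$ with $C=G_0$ infinite, sets $F_0,F_1,\dots\subset C$ as in Lemma~\ref{lem:patterns}, and a set $R$ of representatives of the right cosets of $C$. For every function $i\colon R\to\mathbb N$ that is injective on $R\cap D$ for each block $D$, the set
\[
X=\bigcup_{y\in R}F_{i(y)}\,y
\]
is $G$-singular. There are $2^{\aleph_1}$ different sets $X$ of this form.
\end{proposition}

\begin{proof}
Every $g\in G$ is uniquely $g=dy$ with $d\in C$ and $y\in R$, and $y$ lies in the same block as $g$ by Lemma~\ref{lem:blocks}(a). Since $X\cap Cy=F_{i(y)}y$, we have $\pi(y)=F_{i(y)}$, and \eqref{eq:equiv} gives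
\[
\pi(dy)=F_{i(y)}d^{-1}.
\]
So $\pi$ takes its values in the countable family $\mathcal P=\{F_nd^{-1}:n\in\mathbb N,\ d\in C\}$.

We check that $\pi$ is injective on each block $D$. Let $dy,d'y'\in D$ with $F_{i(y)}d^{-1}=F_{i(y')}d'^{-1}$. Comparing cardinalities gives $i(y)=i(y')$, and hence $y=y'$, because $y,y'\in R\cap D$. Then $F_{i(y)}d^{-1}d'=F_{i(y)}$, so $d=d'$.

Thus each fiber $\pi^{-1}(P)$, $P\in\mathcal P$, meets every block in at most one point and is thin by Lemma~\ref{lem:blocks}(c), and these countably many fibers cover $G$. If $X\in\mathcal A$ for some ccc $G$-pair $(\mathcal A,\mathcal I)$, then by \eqref{eq:fiber} all the fibers belong to $\mathcal A$, contrary to Corollary~\ref{cor:thin}. So $X$ is $G$-singular.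

For the count, choose for each $\beta<\omega_1$ an element $y_\beta\in R\cap L_\beta$; it exists because $L_\beta$ is a nonempty union of right cosets of $C$. Different $y_\beta$ lie in different blocks. Since blocks are countable, there is a function from $R\setminus\{y_\beta:\beta<\omega_1\}$ to $\{2,3,\dots\}$ that is injective within each block. For every $\varepsilon\colon\omega_1\to\{0,1\}$ extend it by $i(y_\beta)=\varepsilon(\beta)$; the result is an admissible function $i$. The corresponding set has $X\cap Cy_\beta=F_{\varepsilon(\beta)}y_\beta$, and $F_0\ne F_1$, so $X$ determines $\varepsilon$. This yields $2^{\aleph_1}$ different sets, and $G$ has only $2^{\aleph_1}$ subsets.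
\end{proof}

\section{Free actions of uncountable groups}\label{sec:free}

The construction is tied to the cardinal $\aleph_1$, since a union of $\aleph_1$ countable subgroups has cardinality at most $\aleph_1$. A larger group $G$ has a subgroup $H$ of cardinality $\aleph_1$, but a singular subset of $H$ is of no direct use: countably many of its translates cannot cover a set of cardinality greater than $\aleph_1$. The remedy is to place a copy of it in every right coset of $H$, that is, to pull it back along an $H$-equivariant map $G\to H$. The argument uses nothing about $G$ except the action of $H$ on it.

\begin{lemma}\label{lem:pullback}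
Let a group $H$ act on a nonempty set $E$, and let $\varphi\colon E\to H$ satisfy $\varphi(hx)=h\varphi(x)$ for all $h\in H$, $x\in E$. If $X_0\subset H$ is $H$-singular, then $\varphi^{-1}(X_0)\subset E$ is $H$-singular.
\end{lemma}

\begin{proof}
For $h\in H$ and $Y\subset H$ we have $\varphi(x)\in hY\iff\varphi(h^{-1}x)\in Y$, so
\begin{equation}\label{eq:pull}
\varphi^{-1}(hY)=h\varphi^{-1}(Y).
\end{equation}
Let $(\mathcal A,\mathcal I)$ be a ccc $H$-pair on $E$, and put
\[
\mathcal A'=\{Y\subset H:\varphi^{-1}(Y)\in\mathcal A\},\qquad\mathcal I'=\{Y\subset H:\varphi^{-1}(Y)\in\mathcal I\}.
\]
Both families are $H$-invariant by \eqref{eq:pull}. Since $\varphi^{-1}$ commutes with complements and countable unions and preserves inclusions, $\mathcal A'$ is a $\sigma$-algebra and $\mathcal I'$ has the closure properties in (P2). Also $H\notin\mathcal I'$, because $\varphi^{-1}(H)=E\notin\mathcal I$. Given a disjoint family in $\mathcal A'\setminus\mathcal I'$, the preimages of its members are pairwise disjoint members of $\mathcal A\setminus\mathcal I$; they are nonempty, hence distinct, so the family is countable. Thus $(\mathcal A',\mathcal I')$ is a ccc $H$-pair on $H$. Therefore $X_0\notin\mathcal A'$, that is, $\varphi^{-1}(X_0)\notin\mathcal A$.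
\end{proof}

Recall that an action is \emph{free} if $gx=x$ implies $g=1$. A map $\varphi$ as in the lemma can exist only if $H$ acts freely, since $hx=x$ gives $h\varphi(x)=\varphi(x)$. Conversely, let $H$ act freely and let $T$ be a set of representatives of the $H$-orbits. Then every $x\in E$ is uniquely $x=ht$ with $h\in H$, $t\in T$, and
\[
\varphi_T(ht)=h
\]
defines such a map, with $\varphi_T^{-1}(Y)\cap Ht=Yt$ for $Y\subset H$ and $t\in T$. This is the only place where freeness is used.

\begin{theorem}\label{thm:free}
Let a group $G$ act freely on a nonempty set $E$. The following are equivalent.
\begin{enumerate}
\item[(1)] $G$ is uncountable.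
\item[(2)] There is $X\subset E$ that is nonmeasurable with respect to every nonzero $\sigma$-finite $G$-quasi-invariant measure on $E$.
\item[(3)] There is a $G$-singular $X\subset E$: no $G$-invariant $\sigma$-algebra containing $X$ carries a proper $G$-invariant $\sigma$-ideal satisfying the countable chain condition.
\item[(4)] There are $2^{|E|}$ $G$-singular subsets of $E$.
\end{enumerate}
In particular, for a subgroup $H$ of a group $\Gamma$, there is $X\subset\Gamma$ that is nonmeasurable with respect to every nonzero $\sigma$-finite $H$-quasi-invariant measure on $\Gamma$ if and only if $H$ is uncountable.
\end{theorem}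

\begin{proof}
The implication (4)$\Rightarrow$(3) is trivial, (3)$\Rightarrow$(2) is Lemma~\ref{lem:measure}, and (2)$\Rightarrow$(1) is Example~\ref{ex:countable}. We prove (1)$\Rightarrow$(4).

Let $H\le G$ be the subgroup generated by $\aleph_1$ elements of $G$, so that $|H|=\aleph_1$. It acts freely on $E$. For every set $T$ of representatives of the $H$-orbits and every $H$-singular $X_0\subset H$, the set $\varphi_T^{-1}(X_0)$ is $H$-singular by Lemma~\ref{lem:pullback}, hence $G$-singular. Fix one such $T$. The map $(h,t)\mapsto ht$ is a bijection $H\times T\to E$, so $|E|=\max(\aleph_1,|T|)$ and $2^{|E|}=\max(2^{\aleph_1},2^{|T|})$. Since $E$ has $2^{|E|}$ subsets, it suffices to find $2^{\aleph_1}$ and also $2^{|T|}$ different $G$-singular sets. We obtain the former by varying $X_0$ and the latter by varying $T$.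

Proposition~\ref{prop:aleph1} provides $2^{\aleph_1}$ different $H$-singular sets $X_0\subset H$. For a fixed $t\in T$ the map $h\mapsto ht$ is injective, so the traces $\varphi_T^{-1}(X_0)\cap Ht=X_0t$ are different for different $X_0$.

Now fix an $H$-singular set $X_0$. It is neither $\emptyset$ nor $H$, as noted after Definition~\ref{def:pair}. Take $u\in X_0$ and $v\in H\setminus X_0$, and put $h=u^{-1}v$; then $v\in X_0h$, so $X_0h\ne X_0$. For $S\subset T$ the set $T_S=(T\setminus S)\cup\{ht:t\in S\}$ is again a set of representatives of the $H$-orbits, and for $t\in T$,
\[
\varphi_{T_S}^{-1}(X_0)\cap Ht=\begin{cases}X_0ht,&t\in S,\\ X_0t,&t\notin S.\end{cases}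
\]
By freeness $X_0ht\ne X_0t$. So $\varphi_{T_S}^{-1}(X_0)$ determines $S$, and we have $2^{|T|}$ different $G$-singular sets.

The last statement is the equivalence of (1) and (2) for the action of $H$ on $\Gamma$ by left translations, which is free.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The action of $G$ on itself by left translations is free, and condition (2) of Theorem~\ref{thm:free} for $E=G$ says that $G$ contains a set that is absolutely nonmeasurable with respect to $M(G)$.
\end{proof}

\section{The role of $\sigma$-finiteness and of freeness}\label{sec:sharp}

The chain condition (P3), which is all that we kept of $\sigma$-finiteness, was used only in Lemma~\ref{lem:almost}. It can neither be dropped nor relaxed by one cardinal.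

\begin{example}\label{ex:counting}
The counting measure on all subsets of a group $G$ is nonzero and $G$-invariant, and every set is measurable for it; for uncountable $G$ it is not $\sigma$-finite. Its null ideal is $\{\emptyset\}$. The pair formed by the power set of $G$ and $\{\emptyset\}$ satisfies (P1) and (P2), and a disjoint family of nonempty subsets of $G$ has at most $|G|$ members. So for $|G|=\aleph_1$ the condition that there be no $\aleph_1$ pairwise disjoint sets in $\mathcal A\setminus\mathcal I$ cannot be weakened to the condition that there be no $\aleph_2$ such sets.
\end{example}

Freeness cannot be replaced by faithfulness and transitivity. The proof rests on moving sets far away from themselves, and a group may act transitively on points while hardly moving any infinite set.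

\begin{example}\label{ex:finitary}
Let $G$ be the group of permutations of $E=\omega_1$ that move only finitely many points. It contains all transpositions, so it is uncountable and transitive, and it acts faithfully. For $g\in G$ and $Y\subset E$ the symmetric difference $gY\mathbin{\triangle}Y$ consists of points moved by $g$, so it is finite. Let $X\subset E$ be arbitrary, and let $U$ be an uncountable one of the two sets $X$ and $E\setminus X$. The family $\mathcal J=\{Y\subset E:Y\cap U\text{ is countable}\}$ contains $\emptyset$, is closed under subsets and countable unions, and does not contain $E$. It is $G$-invariant because $gY\mathbin{\triangle}Y$ is finite. Example~\ref{ex:twovalued} gives a $G$-invariant probability measure $\mu_{\mathcal J}$ whose domain contains $E\setminus U$, and hence $X$. So for this action every subset of $E$ is measurable with respect to some $G$-invariant probability measure, and conditions (2)--(4) of Theorem~\ref{thm:free} fail although $G$ is uncountable.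
\end{example}

\begin{thebibliography}{1}

\bibitem{thick}
\emph{On thick subgroups of uncountable $\sigma$-compact locally compact commutative groups},
\texttt{https://rmi.tsu.ge/geo/open\_science/annex4\_docs\_geo/Kharazishvili-205.pdf}.

\end{thebibliography}
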